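# A $\lambda$-term that merges exactly a listed set of terms, and the $\omega$-incompleteness of extensional combinatory logic

## The terms $A$ and $D$ and the loop they drive

We start with two $\lambda$-terms. Conventions: $\lambda$-terms are taken up to $\alpha$-conversion; $\equiv$ is identity of terms; $=$ without a subscript means $=_{\beta\eta}$; $\twoheadrightarrow$ is $\beta\eta$-reduction in any number of steps; $\to_h$ is one step of $\beta$-head reduction; $|L|$ is the size of $L$, so a proper subterm of $L$ has smaller size than $L$. The numeral of $n$ is $\ulcorner n\urcorner$.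

Fix any closed term $E$. Think of it as a list: its $m$-th entry is $E\ulcorner m\urcorner$. Let $s$ be a closed successor term, and put
$$N_0:\equiv\ulcorner 0\urcorner,\qquad N_{n+1}:\equiv sN_n,\qquad e_n:\equiv EN_n .$$
Then $N_n=\ulcorner n\urcorner$, and $e_n$ is the $n$-th entry of the list. Let
$$W_n=\{M: M=e_m\text{ for some }m\ge n\}$$
be the set of terms listed from place $n$ on, and $W=W_0$. Now define closed terms
$$D:\equiv\lambda x\,d\,a.\;a\,(sx)\,(E(sx))\,(d\,(sx)\,d\,a)\,a\,(d\,x\,d\,a),$$
$$A:\equiv\lambda x\,y\,z\,a.\;a\,x\,(Ex)\,\bigl(a\,(sx)\,y\,(D\,(sx)\,D\,a)\,a\,z\bigr)\,a,$$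
and, for arbitrary terms $Y,Z$,
$$T_n(Y,Z):\equiv A\,N_n\,Y\,Z\,A,\qquad G_n:\equiv D\,N_n\,D\,A,\qquad Q_n(Y):\equiv T_n(Y,G_n),\qquad H:\equiv\lambda y.\,Q_0(y).$$

In $T_n(Y,Z)$ the term $A$ is handed to itself as last argument, so it can restart itself. Four head steps, one for each of $x,y,z,a$, give
$$A\,N_n\,Y\,Z\,A\;\to_h^4\;A\,N_n\,(EN_n)\,\bigl(A\,(sN_n)\,Y\,(D(sN_n)DA)\,A\,Z\bigr)\,A .$$
Here $D(sN_n)DA\equiv G_{n+1}$, so the bracket is $A\,N_{n+1}\,Y\,G_{n+1}\,A\,Z\equiv Q_{n+1}(Y)\,Z$. Hence
$$T_n(Y,Z)\to_h^4 T_n\bigl(e_n,\;Q_{n+1}(Y)\,Z\bigr).\tag{1}$$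
Similarly three head steps, for $x,d,a$, give
$$D\,N_n\,D\,A\;\to_h^3\;A\,(sN_n)\,(E(sN_n))\,(D(sN_n)DA)\,A\,(DN_nDA),$$
that is,
$$G_n\to_h^3 Q_{n+1}(e_{n+1})\,G_n .\tag{2}$$

In words: one turn of the loop $T_n$ overwrites the current value $Y$ by $e_n$, but not before recording $Y$, wrapped as $Q_{n+1}(Y)$, on top of the stack $Z$. The term $G_n$ is a stack that absorbs one particular record, $Q_{n+1}(e_{n+1})$.

What the construction achieves is this.

**Theorem A.** Let $E$ be a closed $\lambda$-term and $W=\{M : M=_{\beta\eta}E\ulcorner m\urcorner \text{ for some } m\ge 0\}$. There is a closed $\lambda$-term $H$, obtained effectively from $E$, such that for all $\lambda$-terms $a,b$ (closed or open): $Ha=_{\beta\eta}Hb \iff a=_{\beta\eta}b$ or $a,b\in W$.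

So $H$ merges the listed terms into one and otherwise merges nothing. We now say what such a term is good for.

## Closed instances against open equations: CLX and $\omega$-completeness

Let CLX be the one-sorted specification with sort $F$, constants $K,S$, and a binary application, written by juxtaposition and associated to the left. The variables $x,y,z$ have sort $F$, and $E_{CLX}$ consists of
$$Kxy=x,\qquad Sxyz=xz(yz),$$
$$S(S(KS)(S(KK)(S(KS)K)))(KK)=S(KK),$$
$$S(KS)(S(KK))=S(KK)(S(S(KS)(S(KK)(SKK)))(K(SKK))),$$
$$S(K(S(KS)))(S(KS)(S(KS)))=S(S(KS)(S(KK)(S(KS)(S(K(S(KS)))S))))(KS),$$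
$$S(S(KS)K)(K(SKK))=SKK.$$
This is $CL+A_{\beta\eta}$ in Barendregt's notation, and it is equivalent to the $\lambda K\beta\eta$-calculus. The last four equations give the *extensional property*: if $f,g$ do not contain the variable $x$ and $E_{CLX}\vdash fx=gx$, then $E_{CLX}\vdash f=g$. For example $SKKx=Kx(Kx)=x$ and $SKSx=Kx(Sx)=x$, so $E_{CLX}\vdash SKK=SKS$.

Here $\vdash$ is derivability in equational logic: from the axioms one uses reflexivity, symmetry, transitivity, congruence and substitution.

**Definition.** A specification $(\Sigma,E)$ is *$\omega$-complete* if every (open) $\Sigma$-equation is provable from $E$ whenever all its closed instances are provable from $E$. Equivalently, every equation valid in the initial algebra $I(\Sigma,E)$ is provable from $E$.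

**Definition.** CLX is *$\omega$-extensional* if for all $\Sigma_{CLX}$-terms $f,g$: when $E_{CLX}\vdash fa=ga$ for all closed $a$, then $E_{CLX}\vdash f=g$. (The extensional property has a variable $x$ in the hypothesis; here there are only closed arguments.)

**Definition.** An *$\omega$-complete version of CLX* is a finite specification $(\Sigma',E')$ such that

1. $\Sigma'\supseteq\Sigma_{CLX}$; the extra symbols, if any, are auxiliary sorts and functions;
2. $(\Sigma',E')$ is $\omega$-complete;
3. the $\Sigma_{CLX}$-reduct of its initial algebra is isomorphic to the initial algebra of CLX; that is, $E'$ proves exactly the same closed $\Sigma_{CLX}$-equations as $E_{CLX}$, and every closed $\Sigma'$-term of sort $F$ is provably equal from $E'$ to a closed $\Sigma_{CLX}$-term.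

**Example (addition).** The same definitions make sense for any specification. Take $0$, a unary $s$ and $+$, with $x+0=x$ and $x+s(y)=s(x+y)$. Every closed instance of $0+x=x$ is provable: each closed term is provably equal to some $s^k(0)$, and $0+s^k(0)=s^k(0+0)=s^k(0)$. But $0+x=x$ itself is not provable. Take as model $\mathbb N\cup\{u,v\}$ with the usual successor on $\mathbb N$, $s(u)=u$, $s(v)=v$, with $p+k=s^k(p)$ for $k\in\mathbb N$, and $p+u=p+v=v$ for all $p$. Both axioms hold. For the second with $y=u$: $p+s(u)=p+u=v=s(v)=s(p+u)$; the case $y=v$ is the same, and the case $y\in\mathbb N$ is clear. Yet $0+u=v\ne u$. So this specification is not $\omega$-complete.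

Now add $x+y=y+x$ and $(x+y)+z=x+(y+z)$. Every open term is then provably equal to some $s^k$ applied to $0$ or to a sum of variables. Two such terms that agree for all values in $\mathbb N$ are linear polynomials with the same coefficients, hence provably equal. The new axioms are true in $\mathbb N$, and the old ones already proved every true closed equation, so no closed equation is gained. The enlarged specification is an $\omega$-complete version of the first, without auxiliary symbols.

So a specification that is not $\omega$-complete may well have a finite repair. For CLX one knows the following. By Plotkin's theorem the $\lambda K\beta\eta$-calculus is not $\omega$-extensional, hence CLX is not; and for CLX the two notions, $\omega$-completeness and $\omega$-extensionality, coincide. So CLX is not $\omega$-complete. Does it have an $\omega$-complete version, with or without auxiliary sorts and functions? The question is taken from "Partial Evaluation And" (https://ir.cwi.nl/pub/6410/6410D.pdf). The answer is no.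

**Theorem C.** CLX has no $\omega$-complete version.

## From one missing equation to the complexity of all of them

A first plan is to use Plotkin's theorem: it provides an equation that is valid in the initial algebra and not provable from $E_{CLX}$. This stops at once. The missing equation can be added as an axiom, and the theorem says nothing about the enlarged system, let alone about systems with auxiliary functions. We need a statement about all valid equations together.

Let $V$ be the set of $\Sigma_{CLX}$-equations, open or closed, that are valid in $I(\Sigma_{CLX},E_{CLX})$, i.e. all of whose closed instances are provable from $E_{CLX}$. For example $SKKx=x$ is in $V$. The equation $x=y$ is not: its instance $K=S$ would identify the distinct $\beta\eta$-normal forms $\lambda xy.x$ and $\lambda xyz.xz(yz)$.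

If a version $(\Sigma',E')$ existed, $V$ would turn out to be the set of $\Sigma_{CLX}$-equations provable from a finite set $E'$, hence r.e. So it is enough to show that $V$ is not r.e. Recall that a set is $\Sigma^0_2$ if it has the form $\{n:\exists u\,\forall v\,R(n,u,v)\}$ with $R$ decidable, and $\Pi^0_2$ if it has the form $\{n:\forall u\,\exists v\,R(n,u,v)\}$. A $\Pi^0_2$ set is $\Pi^0_2$-*complete* if every $\Pi^0_2$ set reduces to it by a computable many-one reduction. Such a set is not $\Sigma^0_2$, and in particular not r.e. The standard example is $\mathrm{Tot}=\{e:\mathcal W_e=\mathbb N\}$, with $\mathcal W_e$ the $e$-th r.e. subset of $\mathbb N$.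

**Theorem B.** $V$ is $\Pi^0_2$-complete, already for equations $fx=fc$ with $f$ a closed term and $c$ one fixed closed term. In particular $V$ is not recursively enumerable.

The link with Theorem A: if $c\in W$, then $Ha=Hc$ holds exactly for $a\in W$. So the equation $Hx=Hc$ is valid for closed arguments exactly if the r.e. list $W$ exhausts the closed terms, and "this r.e. set is everything" is a $\Pi^0_2$-complete question.

## Two loops that merge too much

Before the proof, let us see why $A$ has the shape it has. A loop that simply overwrites its value is too coarse. Let $e$ be closed and $B:\equiv\lambda yb.\,b\,e\,b$. Then $BYB\to_h^2BeB$ for *every* $Y$, so all terms are merged.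

So the old value must be recorded. Try $B:\equiv\lambda yza.\,a\,e\,(yz)\,a$ and $R(Y,Z):\equiv BYZB$, so that $R(Y,Z)\to_h^3R(e,YZ)$. A stack $G$ with $eG=G$ absorbs the record of $e$, as we want. But it absorbs others too. Let $e=I\equiv\lambda x.x$, let $G$ be any closed term, and let $Y=\lambda x.G$. Then
$$R(\lambda x.G,\,G)=R(I,\,(\lambda x.G)G)=R(I,G),$$
so $\lambda x.G$ and $I$ are merged. They are not equal: from $\lambda x.G=I$ we would get $G=M$ for every $M$. The point of failure is precise: the record $YZ$ can only be tested through the value of $Y$ at the stack, and unlisted terms may take the same value there.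

So the record must be a wrapped copy of $Y$, with a wrapper that is already known to merge listed terms only. In (1) the wrapper for level $n$ is $Q_{n+1}$, the same kind of term for the list from place $n+1$ on. No circularity arises in the definition, since $A$ only passes $sx$ to itself. In the proof the descent to level $n+1$ will be paid for by a decrease in the size of a common reduct.

## Listed terms are merged

By hand at level $0$: $Q_0(e_1)\equiv T_0(e_1,G_0)\twoheadrightarrow T_0(e_0,Q_1(e_1)G_0)$ by (1), while $Q_0(e_0)\equiv T_0(e_0,G_0)\twoheadrightarrow T_0(e_0,Q_1(e_1)G_0)$ by (2). So $Q_0(e_1)=Q_0(e_0)$. For $e_2$ the record is $Q_1(e_2)$, and we first need $Q_1(e_2)=Q_1(e_1)$, which is the computation just made, one level up. In general: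

**Lemma 1.** $Q_n(e_m)=Q_n(e_n)$ for all $m\ge n$.

*Proof.* Induction on $m-n$, for all $n$ simultaneously. The case $m=n$ is trivial. If $m>n$, then $m\ge n+1$ and $m-(n+1)<m-n$, so the induction hypothesis gives $Q_{n+1}(e_m)=Q_{n+1}(e_{n+1})$. Hence
$$Q_n(e_m)=T_n(e_n,Q_{n+1}(e_m)G_n)=T_n(e_n,Q_{n+1}(e_{n+1})G_n)=T_n(e_n,G_n)=Q_n(e_n),$$
by (1), the induction hypothesis, and (2). $\square$

## Rigid heads and the shapes of reducts

The other direction needs: $Q_0(a)=Q_0(b)$ only if $a=b$ or $a,b\in W$. One might want to compare head normal forms or Böhm trees. But by (1) the head reduction of $Q_n(a)$ never ends, so $Q_n(a)$ has no head normal form and its Böhm tree is $\bot$ whatever $a$ is. Such comparisons see nothing. What remains is the Church–Rosser theorem: equal terms have a common reduct, and we must know exactly what the reducts of $T_n(Y,Z)$ look like.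

We use the following standard facts; numbers refer to Barendregt, *The Lambda Calculus*, 1984. A $\beta$-step is *internal* if its redex is not the head redex. For example, in $(\lambda x.x)((\lambda y.y)z)$ the whole term is the head redex, and contracting $(\lambda y.y)z$ is internal.

- (F1) $\beta\eta$ is Church–Rosser (3.3.9).
- (F2) If $M\twoheadrightarrow_{\beta\eta}L$, then $M\twoheadrightarrow_\beta L_1\twoheadrightarrow_\eta L$ for some $L_1$ ($\eta$-postponement, 15.1.6).
- (F3) If $M\twoheadrightarrow_\beta L_1$, then $M\twoheadrightarrow_hM'\twoheadrightarrow L_1$ for some $M'$, where the second reduction uses only internal $\beta$-steps (11.4.6).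
- (F4) Recursive functions are $\lambda$-definable on the numerals. If $t_0,t_1,\dots$ is an effective enumeration of all closed $\lambda$-terms, there is a closed $U$ with $U\ulcorner n\urcorner=t_n$ for all $n$ (Kleene; 8.1.6).
- (F5) Equivalence of CLX and $\lambda\beta\eta$ (Section 7.3): there is a map $P\mapsto P_\lambda$ from CLX-terms to $\lambda$-terms that commutes with application; for closed $P,Q$, $E_{CLX}\vdash P=Q$ iff $P_\lambda=_{\beta\eta}Q_\lambda$; and from each closed $\lambda$-term $M$ one effectively finds a closed CLX-term $P$ with $P_\lambda=M$.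

"Common reduct" always means common $\beta\eta$-reduct.

**Definition.** A term is *rigid* if it has the form $\lambda u_1\dots u_r.\,u_rM_1\dots M_q$ with $r\ge1$, $q\ge 0$: its head variable is the last bound variable.

For example $A$ and $D$ are rigid (head variable $a$), and so is $\lambda y.yy$. The term $\lambda xy.xy$ is not rigid, and it loses a $\lambda$ by an $\eta$-step to $\lambda x.x$. The next lemma says that a rigid term cannot change its outer shape.

**Lemma 2.** Every $\beta\eta$-reduct of a rigid term $\lambda u_1\dots u_r.\,u_rM_1\dots M_q$ has the form $\lambda u_1\dots u_r.\,u_rM_1'\dots M_q'$ with $M_i\twoheadrightarrow M_i'$. Likewise the reducts of $vM_1\dots M_q$, with $v$ a variable, are the terms $vM_1'\dots M_q'$ with $M_i\twoheadrightarrow M_i'$.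

*Proof.* It suffices to look at one step. No $u_rM_1\dots M_i$ is a $\beta$-redex, since its head is a variable. For $i<r$ the subterm beginning with $\lambda u_i$ is not an $\eta$-redex, because its body is an abstraction and not an application. The subterm $\lambda u_r.\,u_rM_1\dots M_q$ is not an $\eta$-redex either: if $q=0$ its body is not an application; if $q\ge1$, an $\eta$-redex would need $u_r$ not free in $u_rM_1\dots M_{q-1}$, but it is free there. So the contracted redex lies inside some $M_i$. In $vM_1\dots M_q$ there is no abstraction outside the $M_i$ and no prefix is a $\beta$-redex, so again the redex lies inside some $M_i$. $\square$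

**Lemma 3.** Let $M\equiv M^0\to_hM^1\to_h\cdots$ be an infinite head reduction in which each $M^p\equiv H_pR_{p,1}\dots R_{p,k_p}$ with $H_p$ rigid and $k_p\ge1$. If $M\twoheadrightarrow L$, then for some $p$: $L\equiv H'R_1'\dots R'_{k_p}$ with $H_p\twoheadrightarrow H'$ and $R_{p,i}\twoheadrightarrow R_i'$; here $H'$ is rigid with the same number of leading $\lambda$'s as $H_p$. Moreover $M^p\twoheadrightarrow L$.

*Proof.* By (F2) and (F3), and since head reduction is deterministic, there is a $p$ with
$$M\to_h^pM^p\twoheadrightarrow L_1\twoheadrightarrow_\eta L,$$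
where $M^p\twoheadrightarrow L_1$ uses only internal $\beta$-steps. Consider any term $\hat H R_1\dots R_k$ with $\hat H$ rigid and $k\ge1$. Its head redex is $\hat HR_1$. The applications $\hat HR_1\dots R_i$ with $i\ge2$ are not $\beta$-redexes, because their function part is an application. So every other $\beta$-redex lies inside $\hat H$ or some $R_i$, and an internal step acts on one component. An $\eta$-redex is an abstraction, so it is a subterm of $\hat H$ or of some $R_i$, and an $\eta$-step acts on one component too. By Lemma 2 the head stays rigid, with the same number of $\lambda$'s, so this applies at every step from $M^p$ to $L$. $\square$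

The decomposition $L\equiv H'R_1'\dots R_k'$ with $H'$ an abstraction is unique. Therefore $k$, $H'$, the number of leading $\lambda$'s of $H'$, and the $R_i'$ are all determined by $L$ alone. This is what lets us compare two reductions that end in the same $L$.

**Head reduction of $T_n(Y,Z)\vec P$.** Let $\vec P=P_1\dots P_m$ be extra arguments. Put
$$Y_0=Y,\qquad Z_0=Z,\qquad Y_{k+1}=e_n,\qquad Z_{k+1}=Q_{n+1}(Y_k)\,Z_k .\tag{3}$$
By (1), after $4k+j$ head steps, $0\le j\le3$, the term is as follows (bound variables chosen fresh).

- $j=0$: $A\,N_n\,Y_k\,Z_k\,A\,\vec P$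
- $j=1$: $\bigl(\lambda yza.\,aN_n(EN_n)(a(sN_n)\,y\,(D(sN_n)Da)\,a\,z)a\bigr)\,Y_k\,Z_k\,A\,\vec P$
- $j=2$: $\bigl(\lambda za.\,aN_n(EN_n)(a(sN_n)\,Y_k\,(D(sN_n)Da)\,a\,z)a\bigr)\,Z_k\,A\,\vec P$
- $j=3$: $\bigl(\lambda a.\,aN_n(EN_n)(a(sN_n)\,Y_k\,(D(sN_n)Da)\,a\,Z_k)a\bigr)\,A\,\vec P$

All heads are rigid. The head has $4-j$ leading $\lambda$'s and $4-j+m$ arguments. So Lemma 3 applies.

The next lemma reads off from a common reduct of two loops at the same level how their values and stacks compare.

**Lemma 4.** Let $\vec P,\vec P'$ have the same length $m$ and let $T_n(Y,Z)\vec P\twoheadrightarrow L\twoheadleftarrow T_n(Y',Z')\vec P'$. Define $Y_k,Z_k$ from $Y,Z$ and $Y'_l,Z'_l$ from $Y',Z'$ as in (3). Then there are $k,l\ge0$ such that $Y_k,Y_l'$ have a common reduct of size $<|L|$, and $Z_k,Z_l'$ have a common reduct of size $<|L|$. If $m=1$, then also $P_1,P_1'$ have a common reduct of size $<|L|$, and $T_n(Y,Z),T_n(Y',Z')$ have a common reduct of size $<|L|$.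

*Proof.* Lemma 3, applied to both sides, gives $p=4k+j$ on the left and $q=4l+j'$ on the right. The number of arguments is determined by $L$, so $4-j+m=4-j'+m$ and $j=j'$.

For $j=0,1$ the terms $Y_k,Z_k$ are arguments of the head, in the same positions as $Y_l',Z_l'$. The arguments of $L$ in these positions are common reducts.

For $j=2,3$ choose the bound variables $z,a$ fresh for all terms involved, the same on both sides. By Lemma 2 the head of $L$ is $\lambda za.\,aB_1B_2B_3B_4$ for $j=2$, and $\lambda a.\,aB_1B_2B_3B_4$ for $j=3$. Here $B_3$ is a reduct of the term $a(sN_n)Y_k(D(sN_n)Da)\,a\,z$ (with $Z_k$ in place of the last $z$ if $j=3$), so by the second part of Lemma 2 $B_3\equiv aC_1C_2C_3C_4C_5$. The same $B_3$ is a reduct of the corresponding term on the right. So $C_2$ is a reduct of both $Y_k$ and $Y_l'$. For $j=3$, $C_5$ is a reduct of both $Z_k$ and $Z_l'$. For $j=2$, the first argument of $L$ is a reduct of both $Z_k$ and $Z_l'$.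

All these common reducts are proper subterms of $L$, hence of size $<|L|$.

Let $m=1$. Then $L\equiv L'P''$, where $P''$ is the last argument, a common reduct of $P_1$ and $P_1'$. Delete the last argument everywhere. Since $4-j\ge1$ arguments remain, the head reductions of length $p$ and $q$ are still head reductions, and the componentwise reductions remain. So $T_n(Y,Z)\twoheadrightarrow L'\twoheadleftarrow T_n(Y',Z')$. Both $P''$ and $L'$ are proper subterms of $L$. $\square$

Finally, we must know what it means that the bare stack $G_n$ meets a stack with a record on top. The lemma says that $G_n$ must have opened up as in (2).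

**Lemma 5.** If $G_n\twoheadrightarrow L\twoheadleftarrow T_{n+1}(Y',Z')P'$ (one extra argument), then $Q_{n+1}(e_{n+1})\,G_n\twoheadrightarrow L$.

*Proof.* The head reduction of $G_n$ begins
$$DN_nDA\to_h(\lambda da.\,a(sN_n)(E(sN_n))(d(sN_n)da)a(dN_nda))DA$$
$$\to_h(\lambda a.\,a(sN_n)(E(sN_n))(D(sN_n)Da)a(DN_nDa))A\to_hT_{n+1}(e_{n+1},G_{n+1})G_n\to_h\cdots$$
and continues as in the list above with $m=1$. All heads are rigid and have at least one argument, so Lemma 3 yields a $p$ for the reduction $G_n\twoheadrightarrow L$. Consider the pair (number of leading $\lambda$'s of the head, number of arguments), which is determined by $L$. For $p=0,1,2$ it is $(3,3)$, $(2,2)$, $(1,1)$. From the right-hand side, where $m=1$, it is $(4-j,5-j)$, that is one of $(4,5),(3,4),(2,3),(1,2)$. These sets are disjoint, so $p\ge3$. Then $Q_{n+1}(e_{n+1})G_n\equiv M^3\twoheadrightarrow M^p\twoheadrightarrow L$, where $M^i$ is the $i$-th term of the head reduction of $G_n$. $\square$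

## Unlisted terms are kept apart

**Proposition 6.** For all $n$ and all terms $a,b$: $Q_n(a)=Q_n(b)$ iff $a=b$ or $a,b\in W_n$.

*Proof.* "$\Leftarrow$": the case $a=b$ is congruence; if $a=e_m$ and $b=e_{m'}$ with $m,m'\ge n$, then $Q_n(a)=Q_n(e_n)=Q_n(b)$ by Lemma 1.

"$\Rightarrow$": by (F1) there is $L$ with $Q_n(a)\twoheadrightarrow L\twoheadleftarrow Q_n(b)$. We use induction on $|L|$, for all $n,a,b$ simultaneously. Call a common reduct *small* if its size is $<|L|$. The induction hypothesis (IH) says: if $Q_{n'}(a'),Q_{n'}(b')$ have a small common reduct, then $a'=b'$ or $a',b'\in W_{n'}$.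

**Step 1: set up the comparison.** Let $Y_i,Z_i$ be the sequences (3) for $Y=a$, $Z=G_n$, and $Y_i',Z_i'$ those for $Y'=b$, $Z'=G_n$. By Lemma 4 with $m=0$ there are $k,l$ such that $Y_k,Y_l'$ have a common reduct and $Z_k,Z_l'$ have a small common reduct. The claim is symmetric in $a,b$, so assume $k\le l$. Both stacks consist of records on top of $G_n$, $k$ of them on the left and $l$ on the right. We take off records in pairs, and then deal with the surplus.

**Step 2: take off one record on each side.** *Claim (α): if $i,i'\ge1$ and $Z_i,Z'_{i'}$ have a small common reduct, then so do $Q_{n+1}(Y_{i-1}),Q_{n+1}(Y'_{i'-1})$, and so do $Z_{i-1},Z'_{i'-1}$.* Indeed $Z_i\equiv T_{n+1}(Y_{i-1},G_{n+1})\,Z_{i-1}$ and $Z'_{i'}\equiv T_{n+1}(Y'_{i'-1},G_{n+1})\,Z'_{i'-1}$. Apply Lemma 4 at level $n+1$ with $m=1$, $P_1=Z_{i-1}$, $P_1'=Z'_{i'-1}$.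

**Step 3: the bare stack against surplus records.** *Claim (β): if $r\ge1$ and $G_n,Z_r'$ have a small common reduct, then $b\in W_{n+1}$.* Let $L^\circ$ be that reduct. Since $Z_r'\equiv T_{n+1}(Y'_{r-1},G_{n+1})\,Z'_{r-1}$, Lemma 5 gives $T_{n+1}(e_{n+1},G_{n+1})\,G_n\twoheadrightarrow L^\circ$. Now Lemma 4 at level $n+1$ with $m=1$ applies to $T_{n+1}(e_{n+1},G_{n+1})G_n$ and $Z_r'$. So $Q_{n+1}(e_{n+1}),Q_{n+1}(Y'_{r-1})$ have a small common reduct, and $G_n,Z'_{r-1}$ have one too. If $r=1$, then $Y'_0=b$, and IH gives $b=e_{n+1}$ or $b\in W_{n+1}$; either way $b\in W_{n+1}$. If $r>1$, we have the hypothesis of the claim for $r-1$, and repeat.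

**Step 4: the four cases.**

*Case $k=l=0$.* Then $Y_0=a$ and $Y_0'=b$ have a common reduct, so $a=b$.

*Case $0=k<l$.* Then $a=Y_0=Y_l'=e_n$, so $a\in W_n$. Also $Z_0=G_n$ and $Z_l'$ have a small common reduct, so $b\in W_{n+1}\subseteq W_n$ by (β) with $r=l$.

*Case $1\le k=l$.* Apply (α) $k$ times, starting from $Z_k,Z_k'$. The last application, with $i=i'=1$, shows that $Q_{n+1}(a),Q_{n+1}(b)$ have a small common reduct. By IH, $a=b$ or $a,b\in W_{n+1}\subseteq W_n$.

*Case $1\le k<l$.* Apply (α) $k$ times, starting from $Z_k,Z_l'$. The last application, with $i=1$ and $i'=l-k+1$, shows that $Q_{n+1}(Y_0)=Q_{n+1}(a)$ and $Q_{n+1}(Y'_{l-k})=Q_{n+1}(e_n)$ have a small common reduct (here $Y'_{l-k}=e_n$ because $l-k\ge1$), and so do $Z_0=G_n$ and $Z'_{l-k}$. By IH, $a=e_n$ or $a\in W_{n+1}$, so $a\in W_n$. By (β) with $r=l-k$, $b\in W_{n+1}\subseteq W_n$. $\square$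

**Proof of Theorem A.** The term $H$ is written down explicitly from $E$. We have $Ha=Q_0(a)$ and $E\ulcorner m\urcorner=e_m$, so $W=W_0$. Apply Proposition 6 with $n=0$. $\square$

## Totality reduces to validity of $fx=fc$

**Proof of Theorem B.**

**Step 1: upper bound.** An equation $t_1=t_2$ is in $V$ iff for every closed substitution $\sigma$ there is a derivation of $\sigma t_1=\sigma t_2$ from $E_{CLX}$. Checking a derivation is decidable, so this is a $\Pi^0_2$ condition.

**Step 2: turn $\mathcal W_e$ into a set that is finite or everything.** Put $X_e=\{0\}\cup\{i:\{0,\dots,i\}\subseteq\mathcal W_e\}$. If $\mathcal W_e=\mathbb N$, then $X_e=\mathbb N$. If some $j\notin\mathcal W_e$, then no $i\ge j$ other than possibly $0$ is in $X_e$, so $X_e$ is finite. The set $X_e$ is nonempty and r.e. uniformly in $e$, so there is a total recursive $h$ with $X_e=\{h(e,m):m\in\mathbb N\}$.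

**Step 3: list the terms with index in $X_e$.** Let $\underline h$ $\lambda$-define $h$, let $t_i,U$ be as in (F4), and put
$$E_e:\equiv\lambda x.\,U(\underline h\,\ulcorner e\urcorner\,x),\qquad\text{so}\qquad E_e\ulcorner m\urcorner=t_{h(e,m)} .$$
Let $H_e$ be the term of Theorem A for $E_e$. The set $W$ of Theorem A is then $W^{(e)}=\{M:M=t_i\text{ for some }i\in X_e\}$. Since $0\in X_e$, we have $t_0\in W^{(e)}$. Theorem A says $H_ea=H_et_0$ iff $a=t_0$ or $a,t_0\in W^{(e)}$. Hence, for all closed $a$,
$$H_ea=H_et_0\iff a\in W^{(e)} .\tag{4}$$

**Step 4: totality is validity.** If $\mathcal W_e=\mathbb N$, then $W^{(e)}$ contains all closed terms, and $H_ea=H_et_0$ for all closed $a$. If $\mathcal W_e\ne\mathbb N$, then $X_e$ is finite and $W^{(e)}$ meets only finitely many $\beta\eta$-classes of closed terms. There are infinitely many such classes: the terms $\lambda x_1\dots x_n.x_1$, $n\ge1$, are distinct $\beta\eta$-normal forms, so by (F1) they are pairwise unequal. So some closed $a\notin W^{(e)}$ exists, and $H_ea\ne H_et_0$ by (4).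

**Step 5: translate to CLX.** By (F5) compute closed CLX-terms $f_e$ and $c$ with $(f_e)_\lambda=H_e$ and $c_\lambda=t_0$; $c$ does not depend on $e$. For closed CLX-terms $a$ we have $E_{CLX}\vdash f_ea=f_ec$ iff $H_ea_\lambda=H_et_0$. By (F5) the terms $a_\lambda$ exhaust the closed $\lambda$-terms up to $=$. So Step 4 says
$$e\in\mathrm{Tot}\iff(f_ex=f_ec)\in V .$$
The map $e\mapsto(f_ex=f_ec)$ is computable and $\mathrm{Tot}$ is $\Pi^0_2$-complete. So $V$ is $\Pi^0_2$-complete, hence not $\Sigma^0_2$, hence not r.e. $\square$

## Auxiliary symbols do not help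

It remains to see that a version, whatever its auxiliary symbols, proves exactly the equations of $V$ over $\Sigma_{CLX}$. The only worry is that closed $\Sigma'$-terms may be substituted for the variables; the third property handles this.

**Lemma 7.** If $(\Sigma',E')$ has the three properties of an $\omega$-complete version (finiteness is not used), then for every $\Sigma_{CLX}$-equation $t_1=t_2$: $E'\vdash t_1=t_2\iff(t_1=t_2)\in V$.

*Proof.* "$\Rightarrow$": let $\sigma$ substitute closed $\Sigma_{CLX}$-terms for the variables. Then $E'\vdash\sigma t_1=\sigma t_2$. This is a closed $\Sigma_{CLX}$-equation, so $E_{CLX}\vdash\sigma t_1=\sigma t_2$ by the third property.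

"$\Leftarrow$": let $\tau$ substitute closed $\Sigma'$-terms for the variables of $t_1,t_2$, all of which have sort $F$. For each such variable $x$ there is, by the third property, a closed $\Sigma_{CLX}$-term $\sigma(x)$ with $E'\vdash\tau(x)=\sigma(x)$. Since $(t_1=t_2)\in V$, $E_{CLX}\vdash\sigma t_1=\sigma t_2$, and therefore $E'\vdash\sigma t_1=\sigma t_2$. By congruence $E'\vdash\tau t_1=\sigma t_1=\sigma t_2=\tau t_2$. So all closed $\Sigma'$-instances of $t_1=t_2$ are provable from $E'$, and by $\omega$-completeness $E'\vdash t_1=t_2$. $\square$

**Proof of Theorem C.** Suppose $(\Sigma',E')$ is an $\omega$-complete version. Since it is finite, its derivations can be enumerated, so the set of $\Sigma_{CLX}$-equations provable from $E'$ is r.e. By Lemma 7 this set is $V$, which is not r.e. by Theorem B. Contradiction. $\square$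

## Infinite axiom sets, solution sets, and the $\beta$-calculus

Finiteness entered only in the last proof, and Theorem B gives more than "not r.e." So the argument bounds infinite axiomatizations too.

**Theorem D.** (i) Let $\Sigma'\supseteq\Sigma_{CLX}$ be a computable, possibly infinite, signature and let $(\Sigma',E')$ satisfy the three properties of an $\omega$-complete version except finiteness. Then $E'$ is not $\Sigma^0_2$. In particular $E'$ is neither r.e. nor $\Delta^0_2$.

(ii) There is such a version with $\Sigma'=\Sigma_{CLX}$ and $E'\in\Pi^0_2$.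

*Proof.* (i) Suppose $E'$ is $\Sigma^0_2$, say $q\in E'\iff\exists u\,\forall v\,R(q,u,v)$ with $R$ decidable. Then $E'\vdash t_1=t_2$ holds iff there are a finite derivation of $t_1=t_2$ and the list $q_1,\dots,q_r$ of axioms used in it, with all $q_i\in E'$. Since the signature is computable, checking the derivation apart from the membership of the $q_i$ in $E'$ is decidable. The condition on the $q_i$ says: there are $u_1,\dots,u_r$ such that for all $v$ and all $i\le r$, $R(q_i,u_i,v)$. So provability from $E'$ is $\Sigma^0_2$, and by Lemma 7 $V$ is $\Sigma^0_2$. This contradicts Theorem B. Sets that are r.e. or $\Delta^0_2$ are $\Sigma^0_2$.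

(ii) Take $E'=V$, which is $\Pi^0_2$ by Theorem B. It contains $E_{CLX}$, and it is closed under equational deduction, being the equational theory of the algebra $I(\Sigma_{CLX},E_{CLX})$. A closed equation is in $V$ iff it is provable from $E_{CLX}$, so the initial algebra is unchanged, which is the third property. Every equation valid in it belongs to $V=E'$, so $(\Sigma_{CLX},V)$ is $\omega$-complete. $\square$

Thus the bound in (i) is optimal. Theorem A also determines which sets are solution sets of equations $fx=fc$.

**Theorem E.** Let $W$ be a nonempty set of closed CLX-terms. There are closed terms $f,c$ with $W=\{a\text{ closed}:E_{CLX}\vdash fa=fc\}$ if and only if $W$ is r.e. and closed under $E_{CLX}$-provable equality.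

*Proof.* "Only if": derivations can be enumerated, so such a set is r.e.; and $E_{CLX}\vdash a=a'$ implies $E_{CLX}\vdash fa=fa'$.

"If": choose $c\in W$. The set $\{i:t_i=a_\lambda\text{ for some }a\in W\}$ is r.e., since $W$ and $=_{\beta\eta}$ are r.e., and it is nonempty. So it is the range of a total recursive function $g$, $\lambda$-defined by some $\underline g$. Apply Theorem A to $\lambda x.\,U(\underline g\,x)$, whose $m$-th value is $t_{g(m)}$, and translate the resulting $H$ to a closed CLX-term $f$ by (F5). For closed $a$, the term $a_\lambda$ is listed iff $a_\lambda=a'_\lambda$ for some $a'\in W$, i.e. iff $E_{CLX}\vdash a=a'$ for some $a'\in W$, i.e. iff $a\in W$, since $W$ is closed under provable equality. So by Theorem A, $E_{CLX}\vdash fa=fc$ iff $E_{CLX}\vdash a=c$ or $a,c\in W$. As $c\in W$, this holds iff $a\in W$. $\square$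

**Remark (Plotkin's theorem).** Take $E=U$, so that $W$ contains all closed terms. Then $Ha=Ht_0$ for all closed $a$. For a variable $x$, however, $Hx\ne Ht_0$. Indeed $x$ is a normal form, so a closed term equal to $x$ would reduce to $x$ by (F1); but reducts of closed terms are closed. So $x\ne t_0$ and $x\notin W$, and Theorem A gives $Hx\ne Ht_0$. This recovers Plotkin's theorem.

**Remark (the $\beta$-version).** Read all reductions and equalities as $\beta$. Then (F2) is not needed, and Lemmas 1–5 and Proposition 6 hold with the same proofs. Hence the set of equations valid in the initial algebra of $CL+A_\beta$, which is equivalent to $\lambda\beta$ (Barendregt, Section 7.3), is also $\Pi^0_2$-complete. By the argument of Lemma 7 and Theorem C, $CL+A_\beta$ has no $\omega$-complete version either.
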